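# Rearranging in place with few states: average time $O(n(\log\log n)^2)$

## 1. A fast device, and the conjecture it refutes

Throughout, $\log_2$ is the binary logarithm, $[n]=[1..n]$, 
$$L=\lceil \log_2 n\rceil ,\qquad\text{so } 2^{L-1}<n\le 2^L,\qquad \lambda=\log_2 L ,$$
and $\mathbf E,\Pr$ refer to a uniformly random permutation $p$ of $[n]$. A Rearrangement Device $M_n$ is a finite automaton that permutes an array $x[1],\dots,x[n]$ in place. It can read the permutation $p$ only one value per step, and $T(M_n,p)$ is the number of steps it takes. The precise definition is in Section 2.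

**Theorem 1.** Let $L\ge 512$ and let $S\ge 5\lambda^2$ be an integer. There is a Rearrangement Device $M_n$, correct for every $p$, with at most $2L\,2^{S}n^3$ states and
$$\frac1{n!}\sum_pT(M_n,p)\ \le\ n\Big(24+20\,\frac{L\lambda^2}{S}\Big).$$

**Corollary 2.** Let $c>3$. For all sufficiently large $n$ there is a device with at most $n^c$ states and average time at most $n\big(24+O((\log\log n)^2/(c-3))\big)$.

The corollary answers the following conjecture (the problem is taken from https://github.com/manjunath5496/Data-Science):

**Conjecture.** Given any constant $c$ there is a constant $K>0$, depending only on $c$, such that for all $n\ge2$ all Rearrangement Devices $M_n$ with at most $n^c$ states satisfy $\frac1{n!}\sum_pT(M_n,p)\ge Kn\log n$.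

By Corollary 2, for each fixed $c>3$ there are devices with at most $n^c$ states and average time $O(n(\log\log n)^2)=o(n\log n)$. So no $K$ exists for such a $c$, and the conjecture is false.

How to read Theorem 1: $S$ is a number of bits of working memory beyond what is needed to hold three array indices, since $n^3$ states store three indices and $2^S$ states store $S$ bits. With $S$ a small multiple of $\log_2 n$ the state count is polynomial, and $L\lambda^2/S$ is of order $(\log\log n)^2$. With $S=\lceil L\lambda^2\rceil$ the time is at most $44n$. The condition $L\ge512$ means $n>2^{511}$, so this is an asymptotic statement.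

## 2. Rearrangement Devices, one step at a time

**Definition.** A *Rearrangement Device* $M_n$ is a quadruple $(\Sigma,\delta,q_0,q_f)$. Here $\Sigma$ is a finite set of states containing an initial state $q_0$ and a final state $q_f$, and $\delta$ maps $\Sigma\setminus\{q_f\}$ into $[1..n]^3\times\Sigma^n$. The device is given a permutation $p$ of $[n]$ and an array $x[1],\dots,x[n]$, and starts in $q_0$. In a state $q\ne q_f$ with $\delta(q)=(i,j,k,q_1,\dots,q_n)$ it interchanges $x[i]$ with $x[j]$ and goes to state $q_{p(k)}$. For every $p$ and every array it must reach $q_f$ after a finite number $T(M_n,p)$ of steps, and at that moment the new $x[i]$ must equal the original $x[p(i)]$ for all $i$.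

One step thus makes one interchange (possibly the trivial one, $i=j$) and reads one value of $p$. Both the interchange and the place to be read are fixed by the current state. The next state is an arbitrary function of the current state and the value just read. Computation is therefore free, and what costs is memory (the number of states) and accesses to $p$ (the number of steps). The device cannot look at the $x$'s, cannot change $p$, and has no other storage.

*The case $n=2$.* In $q_0$ interchange $x[1]\leftrightarrow x[1]$ and read $p(1)$. If it is $1$, go to $q_f$. If it is $2$, go to a state $q$ that interchanges $x[1]\leftrightarrow x[2]$ and then goes to $q_f$. This takes $1$ step on the identity and $2$ steps on the transposition, with average $3/2$. No device does better. Some interchange is needed for the transposition, so $q_0\neq q_f$. The first interchange is chosen before $p$ has been read at all. If both permutations took one step, both would therefore undergo the same rearrangement.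

There is also a general lower bound, valid for any number of states.

**Proposition 3.** For every device and every $p$, $T(M_n,p)\ge n-1$.

*Proof.* Suppose two positions $a\ne b$ are never read on input $p$. Let $p'=p\circ(a\,b)$, which agrees with $p$ except that the values at $a$ and $b$ are exchanged. On input $p'$ the device makes the same moves as on $p$, so it produces the same rearrangement. With distinct $x$'s this is wrong for $p'$: the new $x[a]$ is the old $x[p(a)]$, and should be the old $x[p'(a)]=x[p(b)]$. So at least $n-1$ positions are read, one per step. $\square$

Hence for polynomially many states the best average lies between $n-1$ and $O(n(\log\log n)^2)$. The argument below does not decide whether the factor $(\log\log n)^2$ can be lowered for polynomially many states.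

## 3. Leaders, and the $n\log n$ of testing everybody

The natural program treats the cycles of $p$ one at a time. To do each cycle once, one needs a representative of each.

**Definition.** A *leader* is the smallest element of its cycle.

Two procedures are used all the time.

**Test($j$)** decides whether $j$ is a leader. The state contains $(j,k)$, initially $k=j$. Read $v=p(k)$. If $v>j$, set $k\leftarrow v$ and continue. If $v=j$, then $j$ is a leader. If $v<j$, it is not. The number of steps is
$$t_j=\min\{r\ge 1: p^r(j)\le j\}.$$

**Walk($j$)**, for a leader $j$, traverses the cycle $j=k_0\to k_1\to\dots\to k_{\ell-1}\to j$ in $\ell$ steps. It has two versions. In the *dry* version the state contains $(j,k)$, and $p(k)$ is read until $p(k)=j$; nothing moves. In the *real* version the state contains $(j,k',k)$, starting with $(j,j,j)$. In state $(j,k',k)$ interchange $x[k']\leftrightarrow x[k]$ and read $v=p(k)$. If $v=j$ stop; otherwise go to $(j,k,v)$.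

*The real walk rearranges the cycle correctly.* After a trivial first interchange, the interchanges are $(k_0,k_1),(k_1,k_2),\dots,(k_{\ell-2},k_{\ell-1})$ in this order. By induction, after the interchange $(k_{r},k_{r+1})$ the original $x[k_0]$ sits at $k_{r+1}$, and $k_r$ has received the original $x[k_{r+1}]$, after which $k_r$ is not touched again. At the end, $x[k_r]$ is the original $x[k_{r+1}]=x[p(k_r)]$ for $r<\ell-1$, and $x[k_{\ell-1}]$ is the original $x[k_0]=x[p(k_{\ell-1})]$.

The simplest device does Test($j$) for $j=1,\dots,n$, followed by a real Walk($j$) whenever $j$ is a leader. It has $n^2$ test states, $n^3$ walk states and $q_f$, and runs in $n+\Theta$ steps, where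
$$\Theta=\sum_{j=1}^n t_j .$$
The standard cycle-following algorithm is of the same kind. It can be realized with $n^3+n^2+n+1$ states, and has $T\sim nH_n$ for almost all $p$, although some permutations require order $n^2$ steps. For our version the cycle $p(j)=j+1$, $p(n)=1$ gives $t_j=n-j+1$ and $\Theta=n(n+1)/2$.

To average such quantities we need one tool.

**Definition.** For nonempty $B\subseteq[n]$ let $p_B$ be the *first-return permutation* on $B$: $p_B(b)$ is the first of $p(b),p^2(b),\dots$ that lies in $B$. Equivalently, delete the elements outside $B$ from the cycle notation of $p$.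

*Example.* Our running example is $n=8$ and $p=(1\,5\,3)(2\,7)(4\,8)(6)$, where $(1\,5\,3)$ means $1\to5\to3\to1$. The leaders are $1,2,4,6$. For $B=\{3,4,5,8\}$ we get $p_B=(5\,3)(4\,8)$. The test times are $t_1=3$, $t_2=2$, $t_4=2$ and $t_3=t_5=t_6=t_7=t_8=1$, so $\Theta=12$.

**Lemma 4.** (a) $p_B$ is uniform on the permutations of $B$. (b) Let $\pi$ be uniform on the permutations of an $N$-set and let $j\ne x$ be elements of it. Then $\Pr[\pi(j)=x]=1/N$, and given $\pi(j)=x$, the permutation obtained by deleting $x$ is uniform on the permutations of the other $N-1$ elements. (c) For $b\in B$ and $C\subseteq B$, the $p$-cycle of $b$ meets $C$ if and only if the $p_B$-cycle of $b$ does.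

*Proof.* (a) Delete the elements outside $B$ one at a time. Deleting one element from the permutations of an $N$-set is an $N$-to-$1$ map onto the permutations of the remaining set, because the element can be reinserted right after any of the other $N-1$ elements, or as a fixed point. So uniformity is preserved. (b) Among these $N$ reinsertions of $x$, exactly one gives $\pi(j)=x$, namely right after $j$. So deletion of $x$ is a bijection from $\{\pi:\pi(j)=x\}$ onto all permutations of the other $N-1$ elements. (c) Deletion removes letters from cycles and does not otherwise change which elements share a cycle. $\square$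

*The average of $t_j$.* We have $t_j=1+\#\{x>j: x \text{ is visited from } j \text{ before the return to } [1..j]\}$. A given $x>j$ is so visited exactly if $\pi(j)=x$ for $\pi=p_{[1..j]\cup\{x\}}$, which has probability $1/(j+1)$. So
$$\mathbf E\,t_j=1+\frac{n-j}{j+1}=\frac{n+1}{j+1},\qquad \mathbf E\,\Theta=(n+1)(H_{n+1}-1).$$

This shows where the logarithm comes from. The elements $j$ with $2^i<j\le2^{i+1}\le n$ number $2^i$, and each has $\mathbf E\,t_j$ between $(n+1)/(2^{i+1}+1)$ and $(n+1)/(2^i+2)$. Together they cost between $(n+1)/3$ and $n+1$. So the test costs a constant times $n$ *per dyadic range*, and there are about $\log_2 n$ ranges. To beat $n\log n$ we must deal with many ranges for the price of one.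

## 4. At each scale almost everything has been visited

For $0\le i\le L-1$ put
$$M_i=[1..2^i],\qquad G_i=\{k\in[n]:2^i<k\le2^{i+1}\}.$$
Since $2^{L-1}<n$, we have $|M_i|=2^i$; also $|G_i|\le 2^i$, and $[n]=\{1\}\cup G_0\cup\dots\cup G_{L-1}$ is a disjoint union. For $k\ge2$ let $i(k)$ be the index, or *scale*, with $k\in G_{i(k)}$.

**Definition.** $V_i$ is the union of the cycles of $p$ that meet $M_i$, that is, whose leader is at most $2^i$. Put $U_i=G_i\setminus V_i$.

A leader $j\in G_i$ lies in $U_i$, because its cycle avoids $[1..j-1]\supseteq M_i$. So at scale $i$ only the elements of $U_i$ need testing. In the running example $L=3$, $G_0=\{2\}$, $G_1=\{3,4\}$, $G_2=\{5,6,7,8\}$, and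
$$V_0=\{1,3,5\},\quad V_1=\{1,2,3,5,7\},\quad V_2=[8]\setminus\{6\},\qquad U_0=\{2\},\ U_1=\{4\},\ U_2=\{6\}.$$

The set $U_i$ is tiny:

**Lemma 5.** $\Pr[|U_i|\ge r]\le 2^{-r}$ for every integer $r\ge0$.

*Proof.* Write each cycle of $p$ with its minimum first, order the cycles by decreasing minima, and erase the parentheses. This is Foata's bijection from permutations to words. The parentheses can be restored because the cycle starts are exactly the left-to-right minima of the word. So the word is uniformly random. (In the example, $(6)(4\,8)(2\,7)(1\,5\,3)$ becomes $6\,4\,8\,2\,7\,1\,5\,3$, with left-to-right minima $6,4,2,1$.)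

The cycles avoiding $M_i$ have minima $>2^i$, so they come first. The next cycle begins with its minimum, which belongs to $M_i$. Hence the elements of cycles avoiding $M_i$ are exactly the letters preceding the first letter from $M_i$. Now keep only the letters of $M_i\cup G_i$; they form a uniformly random ordering of this set, and $U_i$ is the set of $G_i$-letters preceding the first $M_i$-letter. With $m=|M_i|$ and $g=|G_i|\le m$, the event $|U_i|\ge r$ says that the first $r$ letters all come from $G_i$. For $r\le g$,
$$\Pr[|U_i|\ge r]=\prod_{t<r}\frac{g-t}{m+g-t}\le\Big(\frac{g}{m+g}\Big)^r\le2^{-r},$$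
and for $r>g$ the probability is $0$. $\square$

The set $V_a$ can be visited in $|V_a|$ steps with almost no memory.

**Pass.** For $j=1,\dots,2^a$: start at $k=j$; read $v=p(k)$; if $v>2^a$ set $k\leftarrow v$ and continue, otherwise go to the next $j$.

**Lemma 6.** The pass reads $p(k)$ for each $k\in V_a$ exactly once and for no other $k$. It takes $|V_a|\le n$ steps.

*Proof.* For each $j\in M_a$ the pass follows the path that starts at $j$ and proceeds up to just before the next element of $M_a$. These paths stay in $V_a$. Given $x\in V_a$, go backwards along its cycle, starting with $x$ itself, to the first element of $M_a$; the path starting there is the only one that contains $x$. $\square$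

*A first plan, and where it stops.* Before testing the elements of $G_i$, make a pass with $a=i$, and during the pass collect information about $V_i\cap G_i$ that tells us where the few elements of $U_i$ are. Then test only those. This makes the tests cheap, but now the passes are too expensive. By Lemma 4, an element outside $M_i$ lies in a cycle avoiding $M_i$ exactly if it is fixed by the first-return permutation on $M_i$ and itself, which has probability $1/(2^i+1)$. Hence
$$\mathbf E|V_i|=2^i+(n-2^i)\frac{2^i}{2^i+1}\ge \frac{2^i}{2^i+1}\,n\ge\frac n2 ,$$
and the $L$ passes cost at least $nL/2$ on average. We have replaced one $n\log n$ by another.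

So a pass must serve many scales. Suppose we make one pass with $a$ and collect information about all scales $a,a+1,\dots,a+D-1$ at once. What the pass reveals about scale $i$ concerns $G_i\setminus V_a$ and not $U_i=G_i\setminus V_i$, and that set is large: for a full scale $i=a+d$ its expected size is $2^{a+d}/(2^a+1)\ge2^{d-1}$. A small summary cannot describe it. In the example with $a=0$, the pass visits $1,5,3$ and leaves $\{6,7,8\}$ of $G_2$ unvisited, whereas $U_2=\{6\}$.

*The way past this point.* The summary should be *linear*, so that it can be corrected later by subtraction. When the turn of scale $i$ comes, the leaders in $G_a,\dots,G_{i-1}$ have been found and their cycles walked. Each cycle is walked only once in the whole computation, so all walks together cost at most $n$ steps. During a walk we subtract every element met from the summaries of the later scales. The difference between $G_i\setminus V_a$ and $U_i$ consists exactly of elements of those cycles. So at the moment when the summary of scale $i$ is used, it is a summary of the small set $U_i$. It does not matter that it was undecodable before.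

In the example, the pass with $a=0$ leaves summaries of $\{2\}$, $\{4\}$, $\{6,7,8\}$ for the scales $0,1,2$. Scale $0$ finds the leader $2$; its walk meets $7$, and the last summary becomes that of $\{6,8\}$. Scale $1$ finds the leader $4$; its walk meets $8$, leaving the summary of $\{6\}$. Now scale $2$ decodes $\{6\}$.

## 5. Power sums modulo a prime

The sketches must be linear, able to describe a set of size at most $s$, and very short. How short? With polynomially many states we have $S$ of order $\log n$. Power sums of the elements of $G_i$ themselves, in a field with more than $2^i$ elements, would determine a set of at most $s$ elements, but need at least $(s+1)i$ bits. With $s\ge3\lambda$ (the size we shall need) and $i\ge L/2$ this exceeds $S=\lfloor (c-3)L/2\rfloor$ once $3\lambda>c-3$, so that not even one sketch fits. We therefore record locations only approximately: $G_i$ is cut into $L$ groups, and the sketch reveals group numbers. A group number has about $\lambda=\log_2 L$ bits.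

**Parameters.** Fix the following.

- $s=\lceil3\lambda\rceil$ and $Q=L$.
- $P$ is a prime with $L<P\le2L$, which exists by Bertrand's postulate. Since $L\ge512$, we have $s\le3\lambda+1\le L<P$.
- Each $G_i$ is split into at most $Q$ groups of size at most $\lceil2^i/Q\rceil$, and $\nu(k)\in\{1,\dots,Q\}$ is the group number of $k\in G_i$. This is possible since $|G_i|\le2^i\le Q\lceil 2^i/Q\rceil$.

**Definition.** For $A\subseteq G_i$ the *sketch* is
$$Y_i(A)=\Big(\sum_{k\in A}\nu(k)^t\Big)_{t=0,\dots,s}\in\mathbb F_P^{\,s+1}.$$
*Removing* $k$ from a vector $Y_i$ means subtracting $(\nu(k)^t)_{t=0,\dots,s}$ from it.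

If $k\in A$, removing $k$ from $Y_i(A)$ gives $Y_i(A\setminus\{k\})$, whatever the size of $A$.

*Example.* Take $P=5$, group numbers in $\{1,2,3\}$, $s=2$. A set with group numbers $1,3$ has sketch $(2,\,4,\,10)=(2,4,0)$. To decode: $e_1=4$, and $2e_2=e_1\cdot4-0=16=1$ gives $e_2=3$, so the polynomial is $X^2-4X+3=(X-1)(X-3)$. Two elements in group $2$ have sketch $(2,4,8)=(2,4,3)$; then $2e_2=16-3=13=3$, $e_2=4$, and $X^2-4X+4=(X-2)^2$. A size bound is needed: five elements of one group have the same sketch as the empty set.

**Lemma 7.** If $A,A'\subseteq G_i$, $|A|,|A'|\le s$ and $Y_i(A)=Y_i(A')$, then $A$ and $A'$ have the same multiset of group numbers.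

*Proof.* The coordinate $t=0$ is the size modulo $P$. As sizes are at most $s<P$, we get $|A|=|A'|=u\le s$. Let $p_q$ and $e_r$ be the power sums and elementary symmetric functions of the $u$ numbers $\nu(k)$, $k\in A$, in $\mathbb F_P$. Newton's identities say
$$r\,e_r=\sum_{q=1}^r(-1)^{q-1}e_{r-q}\,p_q\qquad(1\le r\le u),\qquad e_0=1 .$$
Each $r\le u<P$ is invertible modulo $P$, so $p_1,\dots,p_u$ determine $e_1,\dots,e_u$, and hence the polynomial $\prod_{k\in A}(X-\nu(k))\in\mathbb F_P[X]$. The same holds for $A'$, so the two polynomials agree. By unique factorization in $\mathbb F_P[X]$ they have the same multiset of roots, and since $1,\dots,Q$ are distinct modulo $P$ (as $Q=L<P$), the multisets of group numbers agree. $\square$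

**Definition.** For $y\in\mathbb F_P^{s+1}$ the candidate set $\mathrm{Cand}_i(y)\subseteq G_i$ is as follows. If $y=Y_i(A)$ for some $A\subseteq G_i$ with $|A|\le s$, then $\mathrm{Cand}_i(y)=\{j\in G_i:\nu(j)\in\nu(A)\}$; by Lemma 7 this does not depend on the choice of $A$. Otherwise $\mathrm{Cand}_i(y)=\emptyset$.

The functions $\mathrm{Cand}_i$ do not depend on $p$. They are built into the transition table and cost no time.

**Epochs.** One sketch takes $(s+1)\log_2P$ bits. Since $L\ge512$ we have $\lambda\ge9$, so $2\lambda^2\ge5\lambda+2$ and
$$(s+1)\log_2P\le(3\lambda+2)(\lambda+1)=3\lambda^2+5\lambda+2\le5\lambda^2\le S.$$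
So at least one sketch fits into $S$ bits. Let
$$D=\min\Big(L,\Big\lfloor\frac{S}{(s+1)\log_2P}\Big\rfloor\Big)\ge1,\qquad E=\lceil L/D\rceil .$$
*Epoch* $e$, for $0\le e<E$, consists of the scales $i$ with $eD\le i<\min((e+1)D,L)$. There are at most $D$ of them, and their sketches together take at most
$$P^{(s+1)D}\le2^S$$
values. If $D<L$, then $D$ is the integer part of a number $\ge1$, so $D\ge\frac12S/((s+1)\log_2P)\ge S/(10\lambda^2)$, and $E\le1+L/D\le1+10L\lambda^2/S$. If $D=L$, then $E=1$. In all cases
$$E\le2+10\,\frac{L\lambda^2}{S}. \tag{1}$$

## 6. The device

The plan above works when each $|U_i|$ is at most $s$. For some permutations it is not, the sketches then mislead, and some leaders may be missed. The device must nevertheless be correct for every $p$. If cycles had already been rearranged when the failure was noticed, the device would not remember which ones. So everything is first done without interchanges, to see whether all cycles are found.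

Each step makes the trivial interchange $x[1]\leftrightarrow x[1]$ unless stated otherwise.

**Run.** A run is either *dry* or *real*, according to the version of Walk it uses.

1. Walk($1$).
2. For $e=0,1,\dots,E-1$, with $a=eD$:
   - (a) *Pass.* Initialize $Y_i=Y_i(G_i)$ for all scales $i$ of the epoch. Carry out the pass of Section 4 for this $a$; at each $k$ visited such that $k>2^a$ and $i(k)$ is a scale of the epoch, remove $k$ from $Y_{i(k)}$.
   - (b) *Scales.* For each scale $i$ of the epoch in increasing order, and each $j\in\mathrm{Cand}_i(Y_i)$ in increasing order: Test($j$). If $j$ is a leader, Walk($j$), and for every $k$ on the cycle such that $i(k)>i$ and $i(k)$ is a scale of the epoch, remove $k$ from $Y_{i(k)}$. The vector $Y_i$ itself is not altered while scale $i$ is processed.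

In the dry run a counter $N\in\{0,\dots,n\}$, initially $0$, increases by one at each step of every Walk.

**Whole device.** Perform a dry run. If $N=n$ at its end, perform a real run and halt. If $N\ne n$, perform the *fallback*: for $j=1,\dots,n$ do Test($j$), and if $j$ is a leader do a real Walk($j$); then halt.

*No step is spent on control.* Suppose the device has just read $v$. Its state contains the current phase, the indices and the sketches. The state and $v$ determine the updated sketches and counter, and whether the current path, test or walk is finished. If it is, they determine what comes next: the next $j$ of the pass; the next element of $\mathrm{Cand}_i(Y_i)$ after $j$ (which is why $Y_i$ is kept unaltered); if there is none, the first candidate of the next scale that has one; or the next epoch, the real run, the fallback, or $q_f$. All this is a function of state and $v$, hence a legitimate transition. Transitions that cannot occur for a permutation are filled in arbitrarily.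

**Number of states.** In tests and walks the scale and the epoch are determined by $j$; in Walk($1$) no sketch is updated and we let the sketch part of the state be zero. The states are counted as follows, using $E\le L$.

- Dry run: the counter $N$, the sketches, and one of pass $(e,j,k)$, test $(j,k)$, walk $(j,k)$. At most $(n+1)2^S(L+2)n^2$ states.
- Real run: the sketches, and one of pass $(e,j,k)$, test $(j,k)$, walk $(j,k',k)$. At most $2^S\big((L+1)n^2+n^3\big)$ states.
- Fallback and $q_f$: at most $n^3+n^2+1$ states.

The total is at most $2^S\big((L+4)n^3+(2L+4)n^2+1\big)$. As $n>2^{L-1}\ge2L+5$, we have $(2L+4)n^2+1\le n^3$, so the total is at most $2^S(L+5)n^3\le2L\,2^Sn^3$, as Theorem 1 requires.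

## 7. Correctness on every permutation

This section uses nothing about sketches or probability.

Every phase ends after finitely many steps. In one run each $j$ is tested at most once, since $\mathrm{Cand}_i(Y_i)\subseteq G_i$ and each scale is processed once. Walk($j$) is executed only for $j=1$ and for tested $j$ that are leaders, and $1$ lies in no $G_i$. So distinct executions of Walk in one run concern distinct cycles, and each takes as many steps as its cycle has elements. Hence $N\le n$ throughout, and at the end of the dry run $N=n$ if and only if every cycle has been walked.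

The control flow of a run depends only on $p$, not on whether interchanges are made. So the real run walks exactly the cycles that the dry run walked. If $N=n$, the real run rearranges every cycle exactly once, correctly by Section 3. If $N\ne n$, no element has moved yet, and the fallback tests every $j$ and so rearranges every cycle exactly once. The device is correct for every $p$.

## 8. What happens when every $U_i$ is small

Let $\mathcal G$ be the event that $|U_i|\le s$ for all $i=0,\dots,L-1$. By Lemma 5 and $s\ge3\lambda$,
$$\Pr(\mathcal G^c)\le L\,2^{-(s+1)}\le L\cdot L^{-3}=L^{-2}. \tag{2}$$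

**Lemma 8.** If $\mathcal G$ holds, then in a run every leader is found, and every tested $j\in G_i$ satisfies $\nu(j)=\nu(g)$ for some $g\in U_i$.

*Proof.* Consider an epoch with first scale $a$, and its pass. By Lemma 6 each element of $V_a$ is visited exactly once and no others. So after the pass $Y_{i'}=Y_{i'}(G_{i'}\setminus V_a)$ for all scales $i'$ of the epoch.

We claim that when the device starts scale $i$ of the epoch, all leaders in $G_a,\dots,G_{i-1}$ have been found, and
$$Y_{i'}=Y_{i'}(G_{i'}\setminus V_i)\qquad\text{for all } i'\ge i\text{ in the epoch.}$$
For $i=a$ this has just been shown. Suppose it holds for $i$. Taking $i'=i$ gives $Y_i=Y_i(U_i)$. Since $|U_i|\le s$, the definition of candidates applies with $A=U_i$, and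
$$\mathrm{Cand}_i(Y_i)=\{j\in G_i:\nu(j)\in\nu(U_i)\}.$$
This is the second assertion of the lemma for scale $i$. The candidate set contains $U_i$, hence all leaders in $G_i$. So all of them are tested, found and walked. Their cycles are disjoint from each other and from $V_i$, so each element of these cycles in a later $G_{i'}$ of the epoch is still in the sketched set and is removed once. Since $V_{i+1}$ is $V_i$ together with the cycles whose leader is in $G_i$, the claim holds for $i+1$, if that is a scale of the epoch.

Every scale belongs to an epoch, so all leaders in $G_0\cup\dots\cup G_{L-1}$ are found, and $1$ is walked at the start. $\square$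

*The running time in terms of test times.* Let $X$ be the total test time of one run, that is, the sum of $t_j$ over the tested $j$. As each $j$ is tested at most once, $X\le\Theta$ always. One run costs at most $n$ for the walks, $En$ for the passes (Lemma 6), and $X$ for the tests. The fallback costs $n+\Theta$. On $\mathcal G$ the dry run finds all cycles, so $N=n$ and two runs are made. On $\mathcal G^c$ there are either two runs, or one run and the fallback; the latter costs at most $(E+1)n+X+n+\Theta$. Hence
$$T\le2(E+1)n+2X\ \text{ on }\mathcal G,\qquad T\le2(E+1)n+2\Theta\ \text{ on }\mathcal G^c. \tag{3}$$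
What remains is to show that both $\mathbf E[X\mathbf 1_{\mathcal G}]$ and $\mathbf E[\Theta\mathbf 1_{\mathcal G^c}]$ are $O(n)$.

## 9. The cost of testing candidates

On $\mathcal G$ we test $j$ only if a group-mate $g$ of $j$ is in $U_i$. Heuristically, with $m=2^i$, we have $\Pr[g\in U_i]=1/(m+1)$ and $t_j$ is about $n/m$ on average, and there are about $m\cdot m/L$ pairs $(j,g)$ of group-mates. The product is $n/L$ per scale, and $n$ in total. But $t_j$ and the event $g\in U_i$ are not independent, so the joint expectation has to be computed.

**Lemma 9.** Let $m=2^i$ and $j,g\in G_i$ (possibly $j=g$). Then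
$$\mathbf E\big[\mathbf 1_{g\in U_i}\,t_j\big]\le\frac{n+1}{(m+1)(m+2)}.$$

*Proof.* Put $M=M_i$.

**Step 1: replace $t_j$ by a return time that treats all elements outside $M\cup\{j\}$ alike.** Let $\tau=\min\{r\ge1:p^r(j)\in M\cup\{j\}\}$. As $M\cup\{j\}\subseteq[1..j]$, we have $t_j\le\tau$. For $x\notin M\cup\{j\}$ let $F_x$ be the event that $x\in\{p^r(j):1\le r<\tau\}$. These $p^r(j)$ are distinct and outside $M\cup\{j\}$, so $\tau=1+\sum_x\mathbf 1_{F_x}$. Hence
$$\mathbf E[\mathbf 1_{g\in U_i}\tau]=\Pr[g\in U_i]+\sum_{x\notin M\cup\{j\}}\Pr[g\in U_i,\,F_x].$$
By Lemma 4(c), $g\in U_i$ if and only if $g$ is a fixed point of $p_{M\cup\{g\}}$, so by Lemma 4(a) $\Pr[g\in U_i]=\frac1{m+1}$.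

**Step 2: compute each joint probability.** We claim that for each of the $n-m-1$ elements $x\notin M\cup\{j\}$,
$$\Pr[g\in U_i,\ F_x]=\frac1{(m+1)(m+2)}. \tag{4}$$

*Case $g\ne j$, $x\ne g$.* Let $\pi=p_{M\cup\{j,g,x\}}$, uniform on $m+3$ elements. Starting from $j$, the path of $\pi$ must reach $x$ before $M\cup\{j\}$, and the only other element it can meet on the way is $g$. So $F_x$ means $\pi(j)=x$, or $\pi(j)=g$ and $\pi(g)=x$. The event $g\in U_i$ means that the $\pi$-cycle of $g$ avoids $M$. We use Lemma 4(b) for the two alternatives.

- $\pi(j)=x$ has probability $\frac1{m+3}$. Deleting $x$ then gives a uniform permutation of $M\cup\{j,g\}$, for which the cycle of $g$ avoids $M$ with probability $\frac1{m+1}$ (pass to the first-return permutation on $M\cup\{g\}$, where $g$ must be fixed).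
- $\pi(j)=g$ and $\pi(g)=x$ has probability $\frac1{(m+3)(m+2)}$: deleting $x$ and then $g$ maps these $\pi$ bijectively onto all $(m+1)!$ permutations of $M\cup\{j\}$. As $g$ is in the cycle of $j$, the condition becomes that $j$ is fixed, which has probability $\frac1{m+1}$.

The sum is
$$\frac1{(m+3)(m+1)}+\frac1{(m+3)(m+2)(m+1)}=\frac{(m+2)+1}{(m+3)(m+2)(m+1)}=\frac1{(m+1)(m+2)}.$$

*Case $g\ne j$, $x=g$.* In $\pi=p_{M\cup\{j,g\}}$, on $m+2$ elements, we need $\pi(j)=g$ and that this cycle avoids $M$. The first has probability $\frac1{m+2}$; deleting $g$ then leaves a uniform permutation of $M\cup\{j\}$ in which $j$ must be fixed, with probability $\frac1{m+1}$.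

*Case $g=j$.* In $\pi=p_{M\cup\{j,x\}}$ we need $\pi(j)=x$ and that this cycle avoids $M$. Deleting $x$, we again get $\frac1{m+2}\cdot\frac1{m+1}$.

**Step 3: add up.**
$$\mathbf E[\mathbf 1_{g\in U_i}\tau]=\frac1{m+1}+\frac{n-m-1}{(m+1)(m+2)}=\frac{n+1}{(m+1)(m+2)}.\qquad\square$$

*Remark.* The same counting as for $\mathbf E\,t_j$ in Section 3 gives $\mathbf E\,\tau=1+\frac{n-m-1}{m+2}=\frac{n+1}{m+2}$. So $\mathbf E[\mathbf 1_{g\in U_i}\tau]=\Pr[g\in U_i]\cdot\mathbf E\,\tau$: the two quantities are uncorrelated, even for $g=j$, and the heuristic is right.

**Lemma 10.** $\mathbf E[X\mathbf 1_{\mathcal G}]\le3(n+1)$.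

*Proof.* By Lemma 8, on $\mathcal G$ each tested $j\in G_i$ has a group-mate $g\in U_i$ (possibly $g=j$), so
$$X\le\sum_i\sum_{(j,g)}\mathbf 1_{g\in U_i}\,t_j ,$$
where $(j,g)$ ranges over the pairs in the same group of $G_i$. With $m=2^i$ there are at most $m\lceil m/Q\rceil\le m^2/Q+m$ such pairs. By Lemma 9 scale $i$ contributes at most
$$(n+1)\,\frac{m^2/Q+m}{(m+1)(m+2)}\le(n+1)\Big(\frac1Q+\frac1m\Big)=(n+1)\Big(\frac1Q+2^{-i}\Big).$$
Summing over the $L$ scales gives at most $(n+1)(L/Q+2)=3(n+1)$, because $Q=L$. $\square$

## 10. The cost of failure

On $\mathcal G^c$ we bound the tests by $\Theta$, which is of order $n\log n$ on average and can be of order $n^2$. Since $\Theta$ and $\mathcal G^c$ may be correlated, we use second moments; this is why $s$ was chosen so that $\Pr(\mathcal G^c)\le L^{-2}$.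

**Lemma 11.** $\mathbf E[\Theta\mathbf 1_{\mathcal G^c}]\le2n$.

*Proof.* **Step 1: the tail of $t_j$.** We have $t_j>r$ exactly if $p(j),\dots,p^r(j)$ are all $>j$. Suppose that $p(j),\dots,p^a(j)$ are known and all $>j$. Then the path has not returned to $j$, so these values are distinct. They are the images of $j,p(j),\dots,p^{a-1}(j)$, and $p^{a+1}(j)$ is uniform on the other $n-a$ values. Of these, $n-j-a$ are $>j$. The conditional probability that $p^{a+1}(j)>j$ is therefore $\frac{n-j-a}{n-a}\le\frac{n-j}n$. Hence $\Pr[t_j>r]\le\rho^r$ with $\rho=1-j/n$.

**Step 2: the second moment of $t_j$.**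
$$\mathbf E\,t_j^2=\sum_{r\ge0}(2r+1)\Pr[t_j>r]\le\sum_{r\ge0}(2r+1)\rho^r=\frac{2\rho}{(1-\rho)^2}+\frac1{1-\rho}=\frac{1+\rho}{(1-\rho)^2}\le2\Big(\frac nj\Big)^2 .$$

**Step 3: combine.** By Minkowski's inequality
$$(\mathbf E\,\Theta^2)^{1/2}\le\sum_{j=1}^n\sqrt2\,\frac nj=\sqrt2\,nH_n .$$
By the Cauchy–Schwarz inequality and (2),
$$\mathbf E[\Theta\mathbf 1_{\mathcal G^c}]\le\sqrt2\,nH_n\,\Pr(\mathcal G^c)^{1/2}\le\frac{\sqrt2\,nH_n}{L}.$$
Finally $H_n\le1+\ln n\le1+L\ln2$, so with $L\ge512$ the right side is at most $\sqrt2\,n\,(\tfrac1{512}+\ln2)\le2n$. $\square$

## 11. Putting the bounds together, and choosing $S$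

*Proof of Theorem 1.* The state count is in Section 6, and correctness for every $p$ in Section 7. For the time, (3) and Lemmas 10 and 11 give
$$\mathbf E\,T\le2(E+1)n+2\,\mathbf E[X\mathbf 1_{\mathcal G}]+2\,\mathbf E[\Theta\mathbf 1_{\mathcal G^c}]\le2(E+1)n+6(n+1)+4n\le2En+13n ,$$
the last step because $n\ge6$. By (1), $2E\le4+20L\lambda^2/S$, so
$$\mathbf E\,T\le n\Big(17+20\,\frac{L\lambda^2}S\Big)\le n\Big(24+20\,\frac{L\lambda^2}S\Big).\qquad\blacksquare$$

*Proof of Corollary 2.* Let $c>3$ and take $S=\lfloor(c-3)L/2\rfloor$, which exceeds $5\lambda^2=5(\log_2L)^2$ for large $n$. Since $2^L<2n$, we have $2^S\le2^{(c-3)L/2}\le(2n)^{(c-3)/2}$. By Theorem 1 the number of states is at most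
$$2L\,2^{(c-3)/2}\,n^{3+(c-3)/2}\le n^c\qquad\text{for large }n,$$
because $2L\,2^{(c-3)/2}\le n^{(c-3)/2}$ for large $n$. Moreover $S\ge(c-3)L/4$ as soon as $(c-3)L\ge4$, so $20L\lambda^2/S\le80\lambda^2/(c-3)$. Finally $\lambda=\log_2\lceil\log_2n\rceil\le1+\log_2\log_2n$, so the average time is at most $n\big(24+O((\log\log n)^2/(c-3))\big)$. $\square$

*The conjecture fails for every $c>3$.* Fix such a $c$. For the devices of Corollary 2,
$$\frac{1}{n\log n}\cdot\frac1{n!}\sum_pT(M_n,p)=O\Big(\frac{(\log\log n)^2}{\log n}\Big)\longrightarrow0 ,$$
so for any $K>0$ the required inequality is violated for all large $n$.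

*Linear time with more states.* Take $S=\lceil L\lambda^2\rceil$, which is allowed since $L\ge5$. Theorem 1 gives average time at most $44n$, and Proposition 3 gives at least $n-1$, so the average is $\Theta(n)$. The number of states is at most $2L\,2^Sn^3\le4L\,(2n)^{\lambda^2}n^3=n^{O((\log\log n)^2)}$.
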